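# Optimal sets in $\mathbb Z^d$ and their neighborhoods: keeping linear relations alive under degeneration

## 1. Monomials that count lattice balls

Fix $d\ge 1$ and a field $k$ of characteristic $0$. Take $2d+1$ variables, in decreasing order
$$t_1>t_2>\dots>t_{2d+1}:\qquad z>x_1>\dots>x_d>w_1>\dots>w_d .$$
The $x_i$ are called *capped* (they may occur at most once in a monomial), the others *free*. Let $\mathcal M_p$ be the set of *standard monomials* of degree $p$,
$$m=z^c\prod_j x_j^{\varepsilon_j}w_j^{b_j},\qquad \varepsilon_j\in\{0,1\},\quad c+\sum_j(\varepsilon_j+b_j)=p,$$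
and $\mathcal M=\bigsqcup_p\mathcal M_p$. Give $m$ the coordinates $a_j(m)=2b_j+\varepsilon_j$. For $a\in\mathbb N^d$ (with $0\in\mathbb N$) put $\mathrm{wt}(a)=\sum_j\lceil a_j/2\rceil$. Since $\lceil a_j/2\rceil=b_j+\varepsilon_j$, and $c$ is determined by the degree,
$$m\mapsto a(m)\quad\text{is a bijection}\quad \mathcal M_p\to\{a\in\mathbb N^d:\mathrm{wt}(a)\le p\}.\tag{1}$$
So multiplying by $z$, $x_j$, $w_j$ adds $0$, $e_j$, $2e_j$ to the coordinates.

These monomials count lattice balls. Let $B_r=\{x\in\mathbb Z^d:\sum|x_i|\le r\}$ and fold $\mathbb Z$ onto $\mathbb N$ by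
$$\pi(c)=2c-1\ (c>0),\qquad \pi(c)=-2c\ (c\le 0),$$
so that $0,1,-1,2,-2,\dots$ go to $0,1,2,3,4,\dots$. Then $\lceil\pi(c)/2\rceil=|c|$. Applying $\pi$ coordinatewise gives a bijection from $B_p$ to the set in (1), so $|\mathcal M_p|=|B_p|$.

For $d=1$, $\mathcal M_p$ is $\{0,1,\dots,2p\}$. For $d=2$ the $13=|B_2|$ monomials of $\mathcal M_2$ are
$$z^2,\ zx_1,\ zx_2,\ zw_1,\ zw_2,\ x_1x_2,\ x_1w_1,\ x_1w_2,\ x_2w_1,\ x_2w_2,\ w_1^2,\ w_1w_2,\ w_2^2 .$$

**Definition (the rings).** For $J\subset[d]=\{1,\dots,d\}$ let
$$R_J=k[z,x_i,w_i]/\big(x_j^2\ (j\in J),\quad x_l^2-w_lz\ (l\notin J)\big),\qquad C=R_{[d]},$$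
and let $E=\bigwedge(x_1,\dots,x_d)\otimes k[z,w_1,\dots,w_d]$, where the $x$'s anticommute and $z$ and the $w$'s are central.

$R_J$ is obtained from $k[z,w]$ by adjoining roots of monic quadratic polynomials, one for each $x_j$. So it is free over $k[z,w]$ on the squarefree monomials in the $x$'s, and $\mathcal M$ is a $k$-basis. The multiplication rule is: *the product of the basis elements with coordinates $a,a'$ is the basis element with coordinates $a+a'$ in the right degree, except that it is $0$ if $a_j,a'_j$ are both odd for some $j\in J$.* (If both are odd and $j\notin J$, the rule $x_j^2=w_jz$ turns $1+1$ into $2$.) $E$ also has basis $\mathcal M$, and its products agree with those of $C$ up to sign. All these algebras are generated in degree $1$.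

**Definition (shadow).** For $\Lambda$ one of these algebras and $A\subset\mathcal M_p$, let $\partial_\Lambda A\subset\mathcal M_{p+1}$ be the set of monomials $\nu$ with $mt=\pm\nu$ in $\Lambda$ for some $m\in A$, $t\in\mathcal M_1$. Then $\operatorname{span}(A)\Lambda_q=\operatorname{span}\partial_\Lambda^qA$. Write $\partial=\partial_C=\partial_E$.

For $d=1$ and $A=\{x\}\subset \mathcal M_1$, that is $a=1$: $\partial_CA=\{1,3\}$ but $\partial_{R_\emptyset}A=\{1,2,3\}$.

What is all this for? We study how a finite set $X\subset\mathbb Z^d$ grows when all points at distance $1$ are added. We shall see that the Laurent polynomial ring, filtered by radius, degenerates to $R_\emptyset$. A set of $n$ lattice points then degenerates to a set of $n$ standard monomials, and the passage from $X$ to $X\cup N(X)$ is bounded below by a shadow. In $C$ the smallest shadows can be computed. The proof turns on the fact that, along the whole road from the lattice to $C$, one can keep track not only of *sizes* but of *linear relations*.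

## 2. Optimal sets and the theorems

On $\mathbb Z^d$ use the distance $d(x,y)=\sum_i|x_i-y_i|$. For a finite $X\subset\mathbb Z^d$ let
$$N(X)=\{y\in\mathbb Z^d\setminus X: d(y,X)=1\},\qquad n(X)=|N(X)|.$$
$X$ is *optimal* if $n(X)$ is minimal among all $Y\subset\mathbb Z^d$ with $|Y|=|X|$. The problem, from "Sets with Small Neighborhood in the Integer Lattice" (http://www.mi.uni-koeln.de/opt/wp-content/uploads/2017/02/small_nbhd.pdf), asks: if $X$ is optimal, is the set obtained by adding to $X$ all points at distance $1$, namely $X\cup N(X)$, again optimal?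

Since $X\cup N(X)=X+B_1$, we have $n(X)=|X+B_1|-|X|$. Put
$$F(n)=\min_{|Y|=n}|Y+B_1| ,$$
so $X$ is optimal iff $|X+B_1|=F(|X|)$. The empty set is trivial; sets of lattice points are nonempty from now on. Let $k[\mathbb Z^d]=k[y_1^{\pm1},\dots,y_d^{\pm1}]$ and $T=\operatorname{span}\{1,y_i,y_i^{-1}\}$, so $T^r=\operatorname{span}\{y^b:b\in B_r\}$.

**Theorem 1.** For every $d\ge1$: if $X\subset\mathbb Z^d$ is optimal, then $X\cup N(X)$ is optimal.

**Theorem 2.**
(a) For every finite-dimensional $0\neq V\subset k[\mathbb Z^d]$, $\dim VT\ge F(\dim V)$. If equality holds, then $\dim VT^2=F(\dim VT)$; hence then $\dim VT^r=F^{(r)}(\dim V)$ ($r$-fold iterate) for all $r$, and this is the least possible value for the given $\dim V$.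
(b) If $X$ is optimal, then for all $r\ge0$ the set $X+B_r$ is optimal and $X$ minimizes $|X+B_r|$ among sets of its size. The generating function $\sum_r|X+B_r|q^r$ is given by (8) in Section 11 and depends only on $|X|$ and $d$; $|X+B_r|$ is a polynomial in $r$ of degree $d$ for all $r\ge0$.
(c) The converse of Theorem 1 fails for every $d\ge1$.

Theorem 1 follows from Theorem 2(a) with $V=\operatorname{span}\{y^x:x\in X\}$, because then $\dim VT^r=|X+B_r|$: equality $\dim VT=F(|X|)$ gives $|(X+B_1)+B_1|=F(|X+B_1|)$.

**Dimension one by hand.** For $X\subset\mathbb Z$, $|X|=n$, the points $\min X-1$ and $\max X+1$ are new, so $|X+B_1|\ge n+2$. If $X$ has a gap, a point of the gap next to $X$ is new too. So $F(n)=n+2$, the optimal sets are the intervals, and $X+B_1$ is again an interval.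

**Two points in the plane.** Two unit balls in $\mathbb Z^2$ with distinct centers share at most two points: they share two if the centers differ by $\pm e_i$ or by $\pm e_1\pm e_2$, one if they differ by $\pm2e_i$, none otherwise. So $F(2)=8$, and there are two differently shaped optimal sets, $X=\{0,e_1\}$ and $X'=\{0,e_1+e_2\}$. For both, $|B_2\cap(B_2+v)|=8$, where $v$ is the difference of the two centers. For $v=e_1$ the columns $-1,0,1,2$ contribute $1+3+3+1$. For $v=e_1+e_2$ the diagonals $x_1+x_2=0,1,2$ contribute $3+2+3$. Hence $|X+B_2|=|X'+B_2|=26-8=18$: different shapes, same growth.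

## 3. Where compression alone stops

A sensible first attempt is to rearrange $X$, step by step, into a set $X^*$ of the same size with $|X^*+B_1|\le|X+B_1|$, until one reaches a member of a fixed chain $X_1\subset X_2\subset\cdots$, $|X_n|=n$, for which each $X_n+B_1$ is again in the chain. This determines $F$, and it shows that the sets $X_n$ satisfy Theorem 1. For an arbitrary optimal $X$ it stops here. We need $|X+B_2|\le F(|X+B_1|)$, an *upper* bound. But rearranging gives $|X+B_2|\ge|X^*+B_2|=F(|X+B_1|)$, which is the wrong direction.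

The sizes $|X|$ and $|X+B_1|$ do not determine $|X+B_2|$. In $\mathbb Z$ the sets $\{0,3\}$ and $\{0,4\}$ both have $|X+B_1|=6$, but $|X+B_2|$ is $8$ for the first and $9$ for the second.

To see what an upper bound needs, write $\dim VT^q=\dim V\cdot\dim T^q-\dim K_q$, where $K_q$ is the kernel of multiplication $V\otimes T^q\to VT^q$. An upper bound on $\dim VT^2$ is a lower bound on the number of relations in $K_2$, and one source of such relations is known: multiples of relations in $K_1$. Now pass to a degenerate limit $V^\circ$. Relations of $V$ have limits that are relations of $V^\circ$. If $\dim VT$ did not drop, then *every* linear relation of the limit comes from $V$, so every multiple of one does. If, in the limit, every relation in $K_2$ is a combination of multiples of linear ones, then nothing was lost in $K_2$ either, and $\dim VT^2$ did not drop. This is Lemma 3 below.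

## 4. Valued spaces and the degeneration lemma

**Definition.** A *valued space* is a finite-dimensional $W$ with a map $v:W\setminus0\to\Gamma$ into a totally ordered abelian group such that $v(cf)=v(f)$ for $c\in k^\times$ and $v(f+g)\ge\min(v(f),v(g))$; put $v(0)=\infty$. Let $W_{\ge\gamma}=\{f:v(f)\ge\gamma\}$, $W_{>\gamma}$ similarly, and $\operatorname{gr}W=\bigoplus_\gamma W_{\ge\gamma}/W_{>\gamma}$. The class of $f\ne0$ in degree $v(f)$ is its *symbol* $\bar f$.

Example: in $k[[X]]$ with $v$ the order, $W=\operatorname{span}\{1,(1+X)^2\}=\operatorname{span}\{1,2X+X^2\}$ takes the values $0$ and $1$.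

A sum of nonzero elements of distinct values has the minimum of these values, so it is nonzero. Elements of distinct values are therefore independent, finitely many values occur, and $\dim\operatorname{gr}W=\dim W$. Three facts are needed.

**(F1) Adapted bases.** Let the symbols of $(f_i)$ form a basis of $\operatorname{gr}W$. In a nontrivial combination $\sum c_if_i$ let $\gamma$ be the least $v(f_i)$ with $c_i\ne0$. Its class in degree $\gamma$ is $\sum_{v(f_i)=\gamma}c_i\bar f_i\neq0$. So $v(\sum c_if_i)=\min_{c_i\neq0}v(f_i)$. Hence $(f_i)$ is a basis of $W$, and $W_{\ge\gamma}=\operatorname{span}\{f_i:v(f_i)\ge\gamma\}$. We call it an *adapted basis*. If $U\subset W$ has the restricted $v$, then $\operatorname{gr}U\subset\operatorname{gr}W$. Extending a homogeneous basis of $\operatorname{gr}U$ to one of $\operatorname{gr}W$ and lifting shows that adapted bases of $U$ extend to adapted bases of $W$. If $U\subset U'$ and $\operatorname{gr}U=\operatorname{gr}U'$, then $U=U'$ by dimension.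

**(F2) Tensor products.** Filter $V\otimes W$ by $(V\otimes W)_{\ge\gamma}=\sum_{\alpha+\beta\ge\gamma}V_{\ge\alpha}\otimes W_{\ge\beta}$. For adapted bases $(f_i),(g_j)$ this is $\operatorname{span}\{f_i\otimes g_j:v(f_i)+v(g_j)\ge\gamma\}$, so $\operatorname{gr}(V\otimes W)=\operatorname{gr}V\otimes\operatorname{gr}W$. If $U\subset V$, extend an adapted basis of $U$ to one of $V$: the filtration of $U\otimes W$ is the one induced from $V\otimes W$.

**(F3) Filtered maps.** Let $\varphi:W\to W'$ be linear with $v(\varphi f)\ge v(f)$, and let $\operatorname{gr}\varphi$ be the induced map. If $\varphi f=0$, then $(\operatorname{gr}\varphi)\bar f=0$; so $\operatorname{gr}(\ker\varphi)\subset\ker\operatorname{gr}\varphi$. For $f\in U\subset W$, $(\operatorname{gr}\varphi)\bar f$ is $0$ or the symbol of $\varphi f$; so $(\operatorname{gr}\varphi)(\operatorname{gr}U)\subset\operatorname{gr}\varphi(U)$.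

**Definition (linear presentation).** Let $\Lambda$ be a graded algebra, generated in degree $1$, with finite-dimensional pieces. For $V\subset\Lambda_p$ let $K_q(V)=\ker(V\otimes\Lambda_q\to\Lambda_{p+q})$, and let $K_1(V)\Lambda_1\subset K_2(V)$ be the image of $K_1(V)\otimes\Lambda_1$ in $V\otimes\Lambda_2$. Call $V$ *l.p.* (linearly presented) over $\Lambda$ if $K_2(V)=K_1(V)\Lambda_1$. Call $A\subset\mathcal M_p$ $\Lambda$-l.p. if $\operatorname{span}A$ is.

Example: take $d=1$, $\Lambda=R_\emptyset$, $A=\{0,3\}\subset\mathcal M_2$. Here $\dim\Lambda_1=3$, $\dim\Lambda_2=5$, $|\partial_\Lambda A|=|\{0,\dots,5\}|=6$ and $|\partial_\Lambda^2A|=|\{0,\dots,7\}|=8$. So $\dim K_1=6-6=0$ but $\dim K_2=10-8=2$, and $A$ is not l.p. It has a quadratic relation that no linear relation explains.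

**Lemma 3 (degeneration).** Let the $\Lambda_p$ be valued with $v(fg)\ge v(f)+v(g)$, let $\Lambda^\circ=\operatorname{gr}\Lambda$ be generated in degree $1$, and let $V\subset\Lambda_p$, $V^\circ=\operatorname{gr}V$. Then $\dim V^\circ\Lambda_1^\circ\le\dim V\Lambda_1$. If equality holds and $V^\circ$ is l.p. over $\Lambda^\circ$, then $V$ is l.p. over $\Lambda$ and $\dim V\Lambda_2=\dim V^\circ\Lambda_2^\circ$.

*Proof.* Multiplication $V\otimes\Lambda_q\to\Lambda_{p+q}$ is filtered, and its $\operatorname{gr}$ is multiplication $V^\circ\otimes\Lambda_q^\circ\to\Lambda^\circ_{p+q}$. By (F3), $\operatorname{gr}K_q(V)\subset K_q(V^\circ)$. For $q=1$ this gives $\dim K_1(V)\le\dim K_1(V^\circ)$. Since $\dim V\otimes\Lambda_1=\dim V^\circ\otimes\Lambda_1^\circ$, the inequality follows.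

If equality holds, $\operatorname{gr}K_1(V)=K_1(V^\circ)$. The map $V\otimes\Lambda_1\otimes\Lambda_1\to V\otimes\Lambda_2$ is filtered. By (F2) the subspace $K_1(V)\otimes\Lambda_1$ has associated graded $\operatorname{gr}K_1(V)\otimes\Lambda_1^\circ$ for the induced filtration. So (F3) gives the second inclusion of
$$\operatorname{gr}K_2(V)\subset K_2(V^\circ)=K_1(V^\circ)\Lambda_1^\circ=\operatorname{gr}(K_1(V))\Lambda_1^\circ\subset\operatorname{gr}(K_1(V)\Lambda_1)\subset\operatorname{gr}K_2(V).$$
The first equality is the hypothesis that $V^\circ$ is l.p. All terms are equal. By (F1), $K_1(V)\Lambda_1=K_2(V)$. Also $\dim K_2(V)=\dim K_2(V^\circ)$, which gives $\dim V\Lambda_2=\dim V^\circ\Lambda_2^\circ$. $\square$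

## 5. Three families of valuations

**(V1) From $R_I$ to $R_J$, for $I\subset J$.** This lets us compare the rings of Section 1. On $R_I$ put $v(m)=-\sum_{j\in J}\lceil a_j/2\rceil$ and $v(\sum c_mm)=\min_{c_m\ne0}v(m)$. We have $\lceil(a+a')/2\rceil\le\lceil a/2\rceil+\lceil a'/2\rceil$, strictly iff $a,a'$ are both odd. So $v(mm')\ge v(m)+v(m')$, and the product of the symbols of $m,m'$ vanishes exactly when $a_j,a_j'$ are both odd for some $j\in J$ (this covers the products already $0$ in $R_I$). Thus $\operatorname{gr}R_I=R_J$, and $\operatorname{gr}\operatorname{span}A=\operatorname{span}A$.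

**(V2) From $\Lambda=R_J$ or $E$ to itself.** Take any $v:\mathcal M\to\mathbb Z$ that is additive on nonzero products, extended by the minimum. Then $\operatorname{gr}\Lambda=\Lambda$.

**(V3) From the lattice to $R_\emptyset$.** Let $\mathcal R=\bigoplus_p\mathcal R_p$ with $\mathcal R_p=T^p$. Embed $k[\mathbb Z^d]\subset k[[X_1,\dots,X_d]]$ by $y_j=1+X_j$, and let $v(f)\in\mathbb N^d\subset\mathbb Z^d$ be the lexicographically smallest exponent occurring in $f$; it exists because $\mathbb N^d$ is well-ordered lexicographically. Lowest coefficients multiply, so $v(fg)=v(f)+v(g)$. The space $T$ contains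
$$1,\qquad y_j-1=X_j,\qquad y_j+y_j^{-1}-2=\frac{X_j^2}{1+X_j},$$
of values $0,e_j,2e_j$. A value $a$ with $a_j=2b_j+\varepsilon_j$ needs $\sum_j(b_j+\varepsilon_j)=\mathrm{wt}(a)$ nontrivial factors, so products of $p$ of these elements realize every $a$ with $\mathrm{wt}(a)\le p$. There are $|B_p|=\dim\mathcal R_p$ such $a$. So these are all the values, and each graded piece is one-dimensional. Let $u_{p,a}\in\operatorname{gr}\mathcal R_p$ be the symbol of an element of $\mathcal R_p$ of value $a$ with coefficient $1$ at $X^a$. Two such elements differ by an element of larger value, so $u_{p,a}$ is well defined, and it spans the piece. Multiplying representatives gives $u_{p,a}u_{q,b}=u_{p+q,a+b}$. This is the multiplication table of $R_\emptyset$: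
$$\operatorname{gr}\mathcal R=R_\emptyset,\quad\text{and for every }V\subset\mathcal R_p,\ \operatorname{gr}V\text{ is spanned by monomials.}\tag{2}$$

Example, $d=1$: $V=\operatorname{span}\{1,y^2\}\subset T^2$ takes the values $0,1$, so the lattice set $\{0,2\}$ degenerates to the monomial set $\{0,1\}$. Here $|\{0,2\}+B_1|=5$ and $|\partial_{R_\emptyset}\{0,1\}|=|\{0,1,2,3\}|=4$.

## 6. Linear presentation as connectedness of graphs

The purpose of this section is to decide, for sets of monomials, when they are l.p. Let $\Lambda\in\{R_J,E\}$ and $A\subset\mathcal M_p$. For $\mu\in\mathcal M_{p+2}$ let $A^\Lambda_\mu=\{m\in A:m\tau=\pm\mu\text{ for some }\tau\in\mathcal M_2\}$; here $\tau=\tau_m$ is unique, with coordinates $a(\mu)-a(m)$. Let $G_\Lambda(A,\mu)$ be the graph on $A_\mu^\Lambda$ in which $m\ne m'$ are joined if there are $\nu\in\mathcal M_{p+1}$ and $t,t',s\in\mathcal M_1$ with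
$$mt=\pm\nu,\qquad m't'=\pm\nu,\qquad \nu s=\pm\mu\qquad\text{in }\Lambda.$$
We say they are adjacent *via* $\nu$.

**Lemma 4 (graph criterion).** $A$ is $\Lambda$-l.p. iff all nonempty graphs $G_\Lambda(A,\mu)$ are connected.

*Proof.* Write $K_q=K_q(\operatorname{span}A)$.

**Step 1: split $K_2$.** Multiplication sends each basis vector $m\otimes\tau$ to $0$ or to $\pm$ a monomial. So $K_2$ is the direct sum of the *zero part*, spanned by the $m\otimes\tau$ with $m\tau=0$, and, for each $\mu$ with $A_\mu^\Lambda\ne\emptyset$, a hyperplane in $\operatorname{span}\{m\otimes\tau_m:m\in A_\mu^\Lambda\}$, the *$\mu$-part*.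

**Step 2: the zero part lies in $K_1\Lambda_1$.** If $m\tau=0$, some $x_j$ ($j\in J$; any $j$ for $E$) divides both $m$ and $\tau$. So $\tau=\pm x_js$ with $s\in\mathcal M_1$, and $mx_j=0$. Hence $m\otimes\tau=\pm(m\otimes x_j)s\in K_1\Lambda_1$.

**Step 3: compute the $\mu$-part of $K_1\Lambda_1$.** $K_1$ is spanned by the $m\otimes t$ with $mt=0$ and the $m\otimes t\mp m'\otimes t'$ with $mt=\pm m't'=\pm\nu\neq0$. Multiply by $s\in\mathcal M_1$. In the first case, and in the second if $\nu s=0$, we get an element of the zero part. If $\nu s=\pm\mu\ne0$, we get a vector of the $\mu$-part. Change the signs of the $m\otimes\tau_m$ so that all map to $+\mu$. The vector is a combination, with coefficients $\pm1$, of the two vectors belonging to $m$ and $m'$, and it maps to $0$. So it is $\pm$ their difference, and it is $0$ if $m=m'$ (then $t=t'$). If $m\ne m'$ these are adjacent via $\nu$, and every edge arises in this way. So the $\mu$-part of $K_1\Lambda_1$ is spanned by edge differences and has dimension $|A_\mu^\Lambda|-\#\text{components}$. The hyperplane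 has dimension $|A_\mu^\Lambda|-1$. They are equal iff the graph is connected. $\square$

The graphs for $C$ and $E$ coincide, so
$$C\text{-l.p.}\iff E\text{-l.p.}\tag{3}$$

In the example $A=\{0,3\}$ over $R_\emptyset$, take $\mu=3$. Then $A_\mu=\{0,3\}$. From $0$ one reaches $\nu\in\{0,1,2\}$, from $3$ one reaches $\nu\in\{3,4,5\}$: there is no edge, in agreement with Section 4.

## 7. A class of sets on which the choice of ring does not matter

Different rearrangements will need different rings. For example, $x_j\mapsto x_j+z$ does not respect $x_j^2=0$, because $(x_j+z)^2=2x_jz+z^2\ne0$ in $C$. And $w_j\mapsto w_j+w_i$ (all other variables fixed) does not respect $x_j^2=w_jz$. So we need sets for which shadows and linear presentation can be carried from ring to ring.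

**Definition.** $A\subset\mathcal M_p$ is in the class $\mathbf M$ if for all $j$ it has property $P_j$: if $m\in A$ and $x_j\mid m$, then $zm/x_j\in A$. In coordinates: $a\in A$, $a_j$ odd $\Rightarrow a-e_j\in A$.

For $d=1$: $\{0,1,4\}\in\mathbf M$, but $\{1\}\notin\mathbf M$. Every down-set is in $\mathbf M$.

**Lemma 5.** If $A\in\mathbf M$, then $\partial_{R_J}A=\partial A$ for all $J$, and $\partial A\in\mathbf M$. Hence also $\partial_{R_J}^2A=\partial^2A$.

*Proof.* Clearly $\partial A\subset\partial_{R_J}A\subset\partial_{R_\emptyset}A$. A product $mt$ ($m\in A$, $t\in\mathcal M_1$) in $R_\emptyset$ that vanishes in $C$ is $mx_j$ with $x_j\mid m$. It equals $(zm/x_j)w_j\in\partial A$. So the three sets agree. For $P_j$, let $\nu=mt\in\partial A$ (a nonzero product in $C$), $x_j\mid\nu$. If $x_j\mid m$, then $t\ne x_j$ and $z\nu/x_j=(zm/x_j)t\in\partial A$. Otherwise $t=x_j$ and $z\nu/x_j=zm\in\partial A$. $\square$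

**Lemma 6.** Let $A\in\mathbf M$ and $I\subset J$. If $A$ is $R_J$-l.p., then $A$ is $R_I$-l.p. In particular $C$-l.p. implies $R_J$-l.p. for every $J$.

*Proof.* Apply Lemma 3 with (V1), $\Lambda=R_I$, $\Lambda^\circ=R_J$, $V=V^\circ=\operatorname{span}A$. Equality of dimensions is $|\partial_{R_I}A|=|\partial_{R_J}A|$, which is Lemma 5. $\square$

This goes from the more degenerate ring to the less degenerate one, as Lemma 3 always does. We shall also need the way back.

**Lemma 7.** If $A\in\mathbf M$ is $R_\emptyset$-l.p., then $A$ is $C$-l.p.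

*Proof.* **Step 1: translate into steps in $\mathbb N^d$.** Identify monomials with points of $\mathbb N^d$. A *step* is $a\to a+t$ with $t\in\{0,e_i,2e_i\}$. A *$C$-step* is a step that is not $a\to a+e_i$ with $a_i$ odd. Products with $\mathcal M_1$ in $R_\emptyset$ are steps; nonzero products in $C$ are $C$-steps. Degree bounds are automatic, since a step raises $\mathrm{wt}$ by at most $1$. With $A_\mu^\emptyset=A_\mu^{R_\emptyset}$:
$$a\in A_\mu^\emptyset\iff a\in A,\ a\le\mu,\ \mathrm{wt}(\mu-a)\le2,$$
and $a\in A_\mu^C$ iff moreover no $j$ has $a_j$ and $\mu_j-a_j$ both odd.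

**Step 2: a map $\theta:A_\mu^\emptyset\to A_\mu^C$ that is the identity on $A_\mu^C$.** Fix $\mu$. For $a\le\mu$ let $\theta(a)_j=a_j-1$ if $a_j$ is odd and $\mu_j$ is even, and $\theta(a)_j=a_j$ otherwise. In a changed coordinate $\mu_j-a_j$ is odd, so $\lceil(\mu_j-a_j)/2\rceil=\lceil(\mu_j-a_j+1)/2\rceil$. Thus
$$\mathrm{wt}(\mu-\theta(a))=\mathrm{wt}(\mu-a)\quad\text{(coordinate by coordinate)}.\tag{4}$$
If $\theta(a)_j$ is odd, then $\mu_j$ is odd, so
$$\theta(a)_j\text{ and }\mu_j-\theta(a)_j\text{ are never both odd}.\tag{5}$$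
By the properties $P_j$, $a\in A$ implies $\theta(a)\in A$. So $\theta$ maps $A_\mu^\emptyset$ into $A_\mu^C$. If $a\in A_\mu^C$ and $a_j$ is odd, then $\mu_j-a_j$ is even and $\mu_j$ is odd, so $\theta(a)=a$.

Since $G_{R_\emptyset}(A,\mu)$ is connected if nonempty, it now suffices to show: *if $a,a'$ are adjacent in $G_{R_\emptyset}(A,\mu)$ via $\nu$, then $\theta(a),\theta(a')$ are connected in $G_C(A,\mu)$.* Call $j$ *bad for $a$* if $\mu_j$ and $a_j$ are odd and $\nu_j$ is even; similarly for $a'$.

**Step 3: no coordinate is bad for $a$ or $a'$.** Here we push the whole edge through $\theta$. First, $\theta(a)\to\theta(\nu)$ is a $C$-step. Only the coordinate $i$ with $\nu_i\ne a_i$ (if any) matters. If $\mu_i$ is even, then $\theta(a)_i=2\lfloor a_i/2\rfloor$ and $\theta(\nu)_i=2\lfloor\nu_i/2\rfloor$ differ by $0$ or $2$. If $\mu_i$ is odd, $\theta$ changes neither, and the step $e_i$ with $a_i$ odd is excluded because $i$ is not bad. The same holds for $a'$. Second, $\theta(\nu)\to\mu$ is a $C$-step. Indeed $\theta$ changes $\nu_j$ only if $\nu_j\ne\mu_j$.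 So $\mu-\theta(\nu)$ is supported in one coordinate, it has weight $\le1$ by (4), and it is not $e_i$ with $\theta(\nu)_i$ odd by (5). So $\theta(a),\theta(a')$ are equal or adjacent via $\theta(\nu)$.

**Step 4: some $j$ is bad for $a$** (the case of $a'$ is symmetric). Here the edge has to be replaced by another edge or by a path. The parity of coordinate $j$ changes in both steps $a\to\nu\to\mu$, so both are $e_j$: $\nu=\mu-e_j$ and $a=\mu-2e_j$. Since $a$ differs from $\mu$ only in coordinate $j$, where $\mu_j$ is odd, $\theta(a)=a$. Also $a\to\mu$ is a $C$-step. Write $a'=\nu-t'$.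

 - $t'=0$: $a'=\mu-e_j$ and $a'_j$ is even, so $\theta(a')=a'$, and $a'\to\mu$ is a $C$-step. So $a,a'$ are adjacent via $\nu'=\mu$.
 - $t'=e_j$: $a'=a$, which does not occur for an edge.
 - $t'=2e_j$: $a'=\mu-3e_j$, $a_j'$ even, $\theta(a')=a'$. Here $a'\to a$ and $a\to\mu$ are $C$-steps, so $a',a$ are adjacent via $\nu'=a$.
 - $t'\in\{e_i,2e_i\}$ with $i\neq j$: since $a_j$ is odd, $P_j$ gives $a^-=a-e_j=\mu-3e_j\in A$. We have $\mathrm{wt}(3e_j)=2$ and $a^-_j$ is even, so $a^-\in A_\mu^C$. As in the previous item $a^-$ is adjacent to $a$. Let $\nu'=\mu-e_j$. Then $a^-\to\nu'$ (difference $2e_j$) and $\nu'\to\mu$ (difference $e_j$, $\nu'_j$ even) are $C$-steps. So is $\theta(a')\to\nu'$. Here $a'=\mu-e_j-t'$, so $a_j'=\mu_j-1$ is even and $\theta(a')_j=\nu'_j$. The difference is in coordinate $i$ only, where $\nu'_i=\mu_i$; it has weight $1$ by (4); if it is odd, $\theta(a')_i$ is even by (5). So $a=\theta(a),\ a^-,\ \theta(a')$ is a path, possibly with repeated vertices. $\square$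

## 8. Four compressions

We now rearrange sets of monomials by "apply an automorphism, then degenerate". The computation behind most of them is the following.

**Lemma 8.** For distinct $b_1,\dots,b_n\in\mathbb N$, the set of $Y$-orders of nonzero elements of $\operatorname{span}\{(1+Y)^{b_i}\}$ is $\{0,\dots,n-1\}$.

*Proof.* $\binom bk$ is a polynomial of degree $k$ in $b$ with leading coefficient $1/k!$. So $\det\big(\binom{b_i}k\big)_{i,\,0\le k<n}$ is $\prod_{k<n}\frac1{k!}$ times a Vandermonde determinant, hence nonzero. So truncation modulo $Y^n$ is an isomorphism from the span onto the polynomials of degree $<n$. $\square$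

**Definition (compression).** Let $\Lambda\in\{R_J,E\}$. The data are a graded automorphism $\varphi$ of $\Lambda$, a $v$ as in (V2), and a partition of $\mathcal M_p$ into *fibers* $f$ with $\varphi$-stable spans on which $v$ is injective. They are required to satisfy: *for $S\subset f$, the values of $v$ on the nonzero elements of $\varphi(\operatorname{span}S)$ are the $|S|$ smallest values of $v$ on $f$.* The compression of $A\subset\mathcal M_p$ is the set $A'$ obtained by replacing $A\cap f$, in each fiber, by the $|A\cap f|$ elements of $f$ with smallest $v$.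

**Lemma 9.** $|A'|=|A|$ and $|\partial_\Lambda A'|\le|\partial_\Lambda A|$. If equality holds and $A'$ is $\Lambda$-l.p., then $A$ is $\Lambda$-l.p. and $|\partial_\Lambda^2A|=|\partial_\Lambda^2A'|$.

*Proof.* First we identify $\operatorname{gr}\varphi(\operatorname{span}A)$. For $S\subset f$, $\operatorname{gr}\varphi(\operatorname{span}S)$ is a graded subspace of $\operatorname{gr}\operatorname{span}f=\operatorname{span}f$, whose pieces are at most one-dimensional. So it is spanned by the $|S|$ elements of $f$ with smallest $v$. Next, $\varphi(\operatorname{span}A)=\bigoplus_f\varphi(\operatorname{span}(A\cap f))$. Its $\operatorname{gr}$ contains the sum of the $\operatorname{gr}\varphi(\operatorname{span}(A\cap f))$, which is direct because these lie in spans of disjoint sets of monomials. By dimension it equals this sum, so $\operatorname{gr}\varphi(\operatorname{span}A)=\operatorname{span}A'$. Since $\varphi$ is an automorphism, $\dim\varphi(\operatorname{span}A)\Lambda_q=|\partial_\Lambda^qA|$ for $q=1,2$, and $\varphi(\operatorname{span}A)$ is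 l.p. iff $A$ is. Now apply Lemma 3 to $V=\varphi(\operatorname{span}A)$. $\square$

**T1($j$), in $R_J$ with $j\notin J$.** Let $\varphi:x_j\mapsto x_j+z$, $w_j\mapsto w_j+2x_j+z$, other variables fixed. It respects the relation because $(x_j+z)^2=z(w_j+2x_j+z)$; the inverse is $x_j\mapsto x_j-z$, $w_j\mapsto w_j-2x_j+z$. Take $v=a_j$. Fibers: the $a_i$, $i\neq j$, are fixed; then $0\le a_j\le D:=2\big(p-\sum_{i\ne j}\lceil a_i/2\rceil\big)$. Setting $z=1$, $x_j=X$, $w_j=X^2$ (and dropping the fixed factor in the other variables) identifies the span of a fiber with $\operatorname{span}\{X^a:0\le a\le D\}$ and $\varphi$ with $X\mapsto X+1$. The $v$ of an element is its $X$-order, and Lemma 8 applies. *Effect: every line in direction $j$ becomes an initial interval $\{0,\dots,n-1\}$.*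

**T2($j,i$), $i<j$, in $C$.** Let $\varphi:w_j\mapsto w_j+w_i$ (no relation of $C$ involves a $w$), $v=-b_i$, which is additive on nonzero products of $C$. Fibers: $q=b_i+b_j$ and all other exponents are fixed. With $w_i=X$, $w_j=Y$, $\varphi$ sends $X^{b_i}Y^{b_j}$ to $X^{b_i}(X+Y)^{b_j}$. Put $X=1$: we get $(1+Y)^{b_j}$, and $v=b_j-q$ is the $Y$-order minus $q$. Use Lemma 8. *Effect: $b_j$ takes the values $0,1,\dots$ in each fiber.*

**T3($j,i$), $i<j$, in $E$.** Let $\varphi:x_j\mapsto x_j+x_i$, $v=-\varepsilon_i$. Fibers: $\varepsilon_i+\varepsilon_j$ and all else are fixed. $\varphi$ fixes monomials not involving $x_j$, and also those divisible by $x_ix_j$, since $x_i^2=0$. For $\rho$ free of $x_i,x_j$, up to signs $\varphi(\rho x_j)=\rho x_j\pm\rho x_i$, whose $v$ is that of $\rho x_i$. *Effect: in a fiber $\{\rho x_i,\rho x_j\}$ the subset $\{\rho x_j\}$ becomes $\{\rho x_i\}$; all other fiber subsets are unchanged.*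

**T4($j,l$), $l\ne j$, in $R_{\{j\}}$.** Let $\varphi:w_j\mapsto w_j+x_l$. No relation of $R_{\{j\}}$ involves $w_j$, and the inverse is $w_j\mapsto w_j-x_l$. Take $v=-a_l$, additive since $l\notin\{j\}$. Fibers: $\varepsilon_j$, the $a_i$ ($i\neq j,l$) and $q=a_l+b_j$ are fixed. With $p'=p-\varepsilon_j-\sum_{i\ne j,l}\lceil a_i/2\rceil$ the degree condition is $\lceil a_l/2\rceil+q-a_l\le p'$, i.e. $\lfloor a_l/2\rfloor\ge q-p'$. So a fiber is given by $a_0\le a_l\le q$ with $a_0=\max(0,2(q-p'))$. With $z=1$, $x_l=X$, $w_l=X^2$, $w_j=Y$, $\varphi$ sends $X^aY^b$ to $X^a(X+Y)^b$, whose terms have $X$-exponents between $a$ and $q$; so the span is $\varphi$-stable. Put $X=1$ and use Lemma 8; $v=b_j-q$. *Effect: $b_j$ takes the values $0,1,\dots$ in each fiber.*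

**Lemma 10.** T1($j$) preserves $P_i$ for $i\neq j$, and after T1($j$) property $P_j$ holds. T1, T2, T3 preserve $\mathbf M$. T4($j,l$) preserves $P_i$ for all $i\neq l$ (including $i=j$).

*Proof.* **Step 1: a criterion.** Suppose that on each fiber $x_i$ divides all elements or none, and that $m\mapsto zm/x_i$ maps each fiber $f$ on which $x_i\mid m$ injectively into a fiber $f'$, the $k$-th element of $f$ in order of increasing $v$ going to the $k$-th element of $f'$. If $A$ has $P_i$, then $|A\cap f|\le|A\cap f'|$. So the first $|A\cap f|$ elements of $f$ go to elements of $A'\cap f'$, and $A'$ has $P_i$.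

**Step 2: where the criterion applies.** For $P_i$, $i\ne j$, under T1($j$): $f'$ has $a_i$ replaced by $a_i-1$ and $D$ by $D+2$; the position is $a_j$, unchanged. For all $P_i$ under T2: the exponents of the $w$'s are unchanged, and both fibers are indexed by $b_j=0,\dots,q$. For $P_l$, $l\ne i,j$, under T3($j,i$): $\varepsilon_i,\varepsilon_j$ are unchanged and the fibers correspond. For $P_i$, $i\ne l$, under T4($j,l$): $q$ and $b_j$ are unchanged and $p'$ increases by $1$, so $a_0$ does not increase; the position is given by $b_j=0,1,\dots$.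

**Step 3: what remains.** After T1($j$), lines in direction $j$ are initial intervals, so $P_j$ holds. For T3($j,i$) we check $P_i$ and $P_j$, with $A\in\mathbf M$. Let $\rho$ be free of $x_i,x_j$, and omit powers of $z$. If $\rho x_i\in A'$ or $\rho x_j\in A'$, then $\rho x_i$ or $\rho x_j$ is in $A$, so $\rho\in A$, so $\rho\in A'$. If $\rho x_ix_j\in A'$, it is in $A$, so $\rho x_i,\rho x_j\in A$, and both lie in $A'$. $\square$

**Definition.** $A\subset\mathcal M_p$ is *strongly stable* if $m\in A$, $t_j\mid m$, $i<j$ and $t_im/t_j$ standard imply $t_im/t_j\in A$. Put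
$$\Phi(A)=\Big(\sum_{m\in A}\sum_ja_j(m),\ \sum_{m\in A}\sum_jj\,a_j(m)\Big)\in\mathbb N^2,\quad\text{ordered lexicographically (a well-order).}$$

For $d=2$, $\{z^2,zx_1,zx_2,x_1x_2\}$ is strongly stable; $\{z^2,zx_2\}$ is not, since $zx_1$ is missing.

**Proposition 11.** Let $A\in\mathbf M$, $A\subset\mathcal M_p$, be not strongly stable. There is $A'\in\mathbf M$ in $\mathcal M_p$ with $|A'|=|A|$, $\Phi(A')<\Phi(A)$ and $|\partial A'|\le|\partial A|$ such that: if $|\partial A'|=|\partial A|$ and $A'$ is $C$-l.p., then $A$ is $C$-l.p. and $|\partial^2A|=|\partial^2A'|$.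

*Proof.* We list the ways in which strong stability can fail; for each there is a compression in a suitable ring.

**Step 1: $a(A)\subset\mathbb N^d$ is not a down-set.** Some line in a direction $j$ does not meet $a(A)$ in an initial interval; apply this T1($j$) in $R_\emptyset$. The first component of $\Phi$ drops. By Lemma 10, $A'\in\mathbf M$. By Lemma 9 in $R_\emptyset$ and Lemma 5, $|\partial A'|\le|\partial A|$. Assume equality and that $A'$ is $C$-l.p. Then $A'$ is $R_\emptyset$-l.p. (Lemma 6). By Lemmas 9 and 5, $A$ is $R_\emptyset$-l.p. with $|\partial^2A|=|\partial^2A'|$. By Lemma 7, $A$ is $C$-l.p.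

**Step 2: $A$ is not closed under $w_j\to w_i$ for some $i<j$.** T2($j,i$) changes $A$, since a missing $mw_i/w_j$ lies in the fiber of $m$ with smaller $v$. Within a fiber $a_i+a_j$ is constant, so the first component of $\Phi$ is unchanged. The total of $b_j$ drops in favor of $b_i$, $i<j$, so the second component drops. Lemmas 9 (in $C$) and 10 give the rest.

**Step 3: $A$ is not closed under $x_j\to x_i$ (when $x_i\nmid m$) for some $i<j$.** Use T3($j,i$) in the same way: the first component of $\Phi$ is unchanged and the second drops. Lemma 9 is applied in $E$, and $E$-l.p. equals $C$-l.p. by (3), and $\partial_E=\partial$.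

**Step 4: $A$ is not closed under $w_j\to x_l$ (when $x_l\nmid m$) for some $l\ne j$.** T4 may destroy $P_l$, so it is combined with T1($l$). In the fixed ring $R_{\{j\}}$ alternate T4($j,l$) and T1($l$), beginning with T4, until both fix the set. Every change lowers $\sum\sum a_h$: this is clear for T1, and for T4 we have $a_l+a_j=q+b_j+\varepsilon_j$ and the total of $b_j$ decreases. So the process stops, at a set $A'$. The first T4($j,l$) does change $A$, since $mx_l/w_j$ lies in the fiber of $m$ with smaller $v$. So $\Phi$ drops. By Lemma 10 all $P_i$, $i\ne l$, hold throughout, and $P_l$ holds for $A'$ because it is fixed by T1($l$). So $A'\in\mathbf M$. Lemma 9 along the sequence, with Lemma 5 for the two ends $A$ and $A'$, gives $|\partial A'|\le|\partial A|$. Suppose equality holds and $A'$ is $C$-l.p. Then all inequalities along the sequence are equalities, and $A'$ is $R_{\{j\}}$-l.p. (Lemma 6). By Lemma 9 backwards along the sequence, $A$ is $R_{\{j\}}$-l.p. and $|\partial^2_{R_{\{j\}}}A|=|\partial^2_{R_{\{j\}}}A'|$, i.e. $|\partial^2A|=|\partial^2A'|$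 by Lemma 5. Since $A\in\mathbf M$, it is $R_\emptyset$-l.p. (Lemma 6), hence $C$-l.p. (Lemma 7).

**Step 5: nothing else can fail.** If none of Steps 1–4 applies, then the swaps $x_j\to z$, $w_j\to z$, $w_j\to x_j$ are available because $a(A)$ is a down-set (they subtract $e_j$, $2e_j$, $e_j$), and the swaps $w_j\to w_i$, $x_j\to x_i$, $w_j\to x_l$ by the negations of Steps 2, 3, 4. These are all swaps to an earlier variable, so $A$ is strongly stable. $\square$

**Why Step 4 is not done in $C$.** In $C$ the substitution $w_j\mapsto w_j+x_l$ with $v=-\varepsilon_l$ also gives a compression: it replaces $\rho w_j^b$ by $\rho x_lw_j^{b-1}$ when the latter is missing ($b\ge1$, $\rho$ free of $x_l,w_j$). But it can leave $\mathbf M$. Take $d=2$, $j=1$, $l=2$ and the down-set $A=\{z^2,zx_1,zw_1,x_1w_1,w_1^2\}$. The result is $\{z^2,zx_1,zx_2,x_1x_2,x_2w_1\}$, which contains $x_2w_1$ but not $zw_1$, so $P_2$ fails. T4($1,2$) in $R_{\{1\}}$ works with the longer fiber $w_1^2,\ x_2w_1,\ zw_2$ and gives $\{z^2,zx_1,zx_2,x_1x_2,zw_2\}$, which is in $\mathbf M$ and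 fixed by T1($2$).

## 9. Strongly stable sets and lex segments

Let $\mathcal M^{(N)}$ be the standard monomials in $t_1,\dots,t_N$ ($1\le N\le2d+1$). When working there, $\partial$ is taken inside $\mathcal M^{(N)}$, and strong stability refers to swaps among $t_1,\dots,t_N$. In this section sets may be empty. $\max(m)$ is the largest index of a variable dividing $m$. For $A\subset\mathcal M_p^{(N)}$, $p\ge1$, put $a_{\le l}(A)=\#\{m\in A:\max(m)\le l\}$, $a_{\le0}=0$.

**Lemma 12.** Let $A\subset\mathcal M_p^{(N)}$ be strongly stable.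
(i) $\partial A=\{\nu\in\mathcal M^{(N)}_{p+1}:\nu/t_{\max\nu}\in A\}$, and $\partial A$ is strongly stable.
(ii) For $p\ge1$, $\#\{\nu\in\partial A:\max\nu=l\}$ is $a_{\le l}(A)$ for $t_l$ free and $a_{\le l-1}(A)$ for $t_l$ capped. So
$$|\partial A|=\sum_{l\text{ free}}a_{\le l}(A)+\sum_{l\text{ capped}}a_{\le l-1}(A)\qquad(l\le N).\tag{6}$$
(iii) For $N=2d+1$, $A$ is $C$-l.p.

*Proof.* (i) Let $\nu=mt_i$, $m\in A$, $l=\max\nu$. If $i=l$, then $\nu/t_l=m$. If $i<l$, then $\nu/t_l=t_im/t_l\in A$ by stability. The other inclusion is clear. For stability of $\partial A$ let $t_j\mid\nu=mt_i$, $h<j$, $t_h\nu/t_j$ standard. If $t_j\mid m$, then $t_hm/t_j$ divides $t_h\nu/t_j$, so it is standard, so it is in $A$; multiplying by $t_i$ gives the claim. Otherwise $j=i$ and $t_h\nu/t_j=t_hm\in\partial A$.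

(ii) By (i), $\nu\mapsto\nu/t_l$ is a bijection from $\{\nu\in\partial A:\max\nu=l\}$ to $\{m\in A:\max(m)\le l\}$ if $t_l$ is free, and to $\{m\in A:\max(m)\le l-1\}$ if $t_l$ is capped.

(iii) We use Lemma 4 and move every vertex to one standard vertex. Let $\mu=t_{l_1}\cdots t_{l_{p+2}}$ with $l_1\le\dots\le l_{p+2}$. A vertex is $m=\mu/(t_it_j)\in A$ with $i\le j$; then $i\le l_{p+1}$. If $j<l_{p+2}$, then $t_{l_{p+2}}\mid m$ and $m'=\mu/(t_it_{l_{p+2}})=t_jm/t_{l_{p+2}}\in A$ is adjacent to $m$ via $\mu/t_i=mt_j=m't_{l_{p+2}}$. So assume $j=l_{p+2}$. If $i<l_{p+1}$, then $t_{l_{p+1}}\mid m$ and $\mu/(t_{l_{p+1}}t_{l_{p+2}})=t_im/t_{l_{p+1}}\in A$ is adjacent to $m$ via $\mu/t_{l_{p+2}}$. So every vertex is connected to $\mu/(t_{l_{p+1}}t_{l_{p+2}})$. $\square$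

Order $\mathcal M_p^{(N)}$ lexicographically with $t_1>t_2>\cdots$: $\nu'>\nu$ iff at the first difference of the sorted index words $\nu'$ has the smaller index; equivalently, at the first variable whose exponents differ, $\nu'$ has the larger exponent. A *lex segment* is a set of the $n$ largest elements. It is strongly stable, since swaps to an earlier variable make a monomial larger. The list of $\mathcal M_2$ for $d=2$ in Section 1 is in decreasing order; for $d=1$ the order is $a=0,1,2,\dots$.

**Lemma 13.** If $L\subset\mathcal M_p^{(N)}$ is a lex segment, so is $\partial L$.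

*Proof.* Let $\nu\in\partial L$, $\nu'>\nu$. Deleting the last letters of the sorted words gives $\nu'/t_{\max\nu'}\ge\nu/t_{\max\nu}\in L$. So $\nu'/t_{\max\nu'}\in L$, and $\nu'\in\partial L$ by Lemma 12(i). $\square$

**Lemma 14.** Let $A\subset\mathcal M_p^{(N)}$ be strongly stable and $L$ the lex segment of $\mathcal M_p^{(N)}$ with $|L|=|A|$. Then $a_{\le l}(L)\le a_{\le l}(A)$ for all $l\le N$ (if $p\ge1$), and $|\partial L|\le|\partial A|$.

*Proof.* For $p=0$, $L=A$. For $p\ge1$ the second claim follows from the first by (6). We induct on $N$. For $N=1$, $|\mathcal M_p^{(1)}|=1$ and $L=A$. Let $N\ge2$, $p\ge1$, and write $A^0=A\cap\mathcal M^{(N-1)}$, $L^0=L\cap\mathcal M^{(N-1)}$. The case $l=N$ is trivial.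

*Claim: $|L^0|\le|A^0|$.*

**Step 1: reduce to slices that are lex segments.** Let $t=t_N$ and $A=\bigsqcup_it^iA_i$ with $A_i\subset\mathcal M_{p-i}^{(N-1)}$. Each $A_i$ is strongly stable, and swapping $t\to t_h$ shows
$$\partial A_i\subset A_{i-1}\quad(i\ge1,\ \partial\text{ in }\mathcal M^{(N-1)}).\tag{7}$$
Let $L_i$ be the lex segment of $\mathcal M_{p-i}^{(N-1)}$ with $|L_i|=|A_i|$. By induction $|\partial L_i|\le|\partial A_i|\le|A_{i-1}|=|L_{i-1}|$, and $\partial L_i$ is a lex segment by Lemma 13, so $\partial L_i\subset L_{i-1}$. Therefore $\bigsqcup t^iL_i$ is strongly stable: swaps inside $\mathcal M^{(N-1)}$ stay in $L_i$, swaps $t\to t_h$ go from $t^iL_i$ to $t^{i-1}\partial L_i$. It has the size of $A$, and its part in $\mathcal M^{(N-1)}$ has the size of $A^0$. So for the claim we may assume that each $A_i$ is a lex segment.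

**Step 2: if the claim fails, then $A\subset L$.** Suppose $|A_0|<|L^0|$. Both are lex segments of $\mathcal M_p^{(N-1)}$, so $A_0\subsetneq L^0$; choose $u\in L^0\setminus A_0$. Let $m=t^im_i\in A$, $m_i\in A_i$. If $i=0$, $m\in A_0\subset L$. Let $i\ge1$, and let $\hat m$ be the lex-smallest element of $\mathcal M_p^{(N-1)}$ divisible by $m_i$ (it exists, since $m_it_1^i$ is such an element). Write $\hat m=m_i\kappa$, and let $r$ be the smallest index in $\kappa$. Applying (7) to the letters of $\kappa$ one after the other gives $\hat m\in A_0$; since $A_0$ is a lex segment not containing $u$, $\hat m>u$.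

For every $h$ with $r<h\le N-1$, $t_h$ is capped and divides $\hat m$; otherwise replacing one $t_r$ of $\kappa$ by $t_h$ would give a smaller standard multiple of $m_i$. Let $s$ be the first index where the exponents of $\hat m$ and $u$ differ, so the exponent of $t_s$ is larger in $\hat m$. If $s\ge r$, then at indices $>s$ the exponents of $\hat m$ are all $1$ in capped variables, hence at least those of $u$, and $\deg\hat m>\deg u$, a contradiction. So $s<r$. Then $m=t^im_i$ agrees with $\hat m$ in $t_1,\dots,t_s$, because $\kappa$ only involves indices $\ge r$. Hence $m>u\in L$ and $m\in L$.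

**Step 3: contradiction.** By Step 2, $A\subset L$, so $A=L$ by size, contradicting $u\in L\setminus A$. This proves the claim.

**Step 4: the remaining $l<N$.** $L^0$ is a lex segment of $\mathcal M_p^{(N-1)}$. Let $L'\supseteq L^0$ be the lex segment there of size $|A^0|$. By induction $a_{\le l}(A)=a_{\le l}(A^0)\ge a_{\le l}(L')\ge a_{\le l}(L^0)=a_{\le l}(L)$. $\square$

**A telling example.** Let $d=2$, $A=\{z^2,zx_1,zx_2,x_1x_2\}$ and $L=\{z^2,zx_1,zx_2,zw_1\}$. Then $(a_{\le1},\dots,a_{\le5})$ is $(1,2,4,4,4)$ for $A$ and $(1,2,3,4,4)$ for $L$. In (6) the sum is $a_{\le1}+a_{\le4}+a_{\le5}+a_{\le1}+a_{\le2}$, which is $12$ for both: the entry $a_{\le3}$, where they differ, does not occur. So equal shadows do not force equal $a_{\le l}$ at $l=d+1=3$; luckily this entry will not be needed.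

**Lemma 15.** Let $L_p(n)$ be the lex segment of size $n\le|\mathcal M_p|$ in $\mathcal M_p=\mathcal M_p^{(2d+1)}$. Then $\psi(n):=|\partial L_p(n)|$ does not depend on $p$, is nondecreasing in $n$, and $F(n)\le\psi(n)$ for $n\ge1$.

*Proof.* The monomials divisible by $z=t_1$ are the lex-largest in $\mathcal M_{p+1}$, so $L_{p+1}(n)=zL_p(n)$ for $n\le|\mathcal M_p|$, and $\partial(zL)=z\,\partial L$. Monotonicity follows from $L_p(n)\subset L_p(n+1)$.

To realize $\psi(n)$ in the lattice, let $L=L_p(n)$. Strong stability (swaps $x_j\to z$ and $w_j\to x_j$) makes $A=a(L)\subset\mathbb N^d$ a down-set. Let $X_L=\pi^{-1}(A)$ coordinatewise, so $|X_L|=n$. Under $\pi$, a move of a coordinate by one towards $0$ lowers $a_j$, so it stays in $A$. A move away from $0$ is $a_j\mapsto a_j+2$ if $a_j\ne0$, and $0\mapsto1$ or $2$. So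
$$\pi(X_L+B_1)=A\cup\bigcup_j(A+2e_j)\cup\{a+e_j:a\in A,\ a_j=0\}.$$
On the other hand $\partial L$ corresponds to $A\cup\bigcup_j(A+2e_j)\cup\{a+e_j:a\in A,\ a_j\text{ even}\}$. For $a_j\ge2$ even, $a+e_j=(a-e_j)+2e_j$ with $a-e_j\in A$. So the two sets coincide, and $F(n)\le|X_L+B_1|=|\partial L|=\psi(n)$. $\square$

## 10. Proof of Theorem 2(a) and of Theorem 1

Let $0\ne V\subset k[\mathbb Z^d]$ with $\dim V=n<\infty$. Choose $p\ge1$ with $V\subset T^p=\mathcal R_p$.

**Step 1: go down from $V$ to a lex segment.** By (2), $\operatorname{gr}V=\operatorname{span}A_0$ with $A_0\subset\mathcal M_p$, $|A_0|=n$. Apply T1($1$), …, T1($d$) in $R_\emptyset$ repeatedly until the set is a down-set $A_1$; this stops because each change lowers $\sum\sum a_j$. Then $A_1\in\mathbf M$. Apply Proposition 11 repeatedly. Since $\Phi$ decreases, we reach a strongly stable $A^*\in\mathbf M$ with $|A^*|=n$. Let $L=L_p(n)$. Then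
$$\dim VT\ \ge\ |\partial_{R_\emptyset}A_0|\ \ge\ |\partial_{R_\emptyset}A_1|=|\partial A_1|\ \ge\ |\partial A^*|\ \ge\ |\partial L|=\psi(n)\ \ge\ F(n),$$
by Lemma 3 with (V3), Lemma 9, Lemma 5, Proposition 11, Lemma 14 and Lemma 15.

**Step 2: identify $F$.** Apply this chain to the span of $\{y^x:x\in Y\}$ for a set $Y$ attaining $F(n)$: it gives $F(n)\ge\psi(n)$. Hence $F(n)=\psi(n)$ for all $n\ge1$, and $\dim VT\ge F(\dim V)$.

Now suppose $\dim VT=F(n)$. Then all terms of the chain, and all intermediate ones, are equal.

**Step 3: at the end of the chain, show $|\partial^2A^*|=|\partial^2L|$.** We have $|\partial A^*|=|\partial L|$. In (6) with $N=2d+1$ the free indices $1,d+2,\dots,2d+1$ contribute $a_{\le1},a_{\le d+2},\dots,a_{\le2d+1}$, and the capped indices $2,\dots,d+1$ contribute $a_{\le1},\dots,a_{\le d}$. So both shadows are the same sum, with positive coefficients, of the numbers $a_{\le l}$, $l\ne d+1$. By Lemma 14 these are termwise $\le$ for $L$, so $a_{\le l}(A^*)=a_{\le l}(L)$ for all $l\ne d+1$. By Lemma 12(ii) the numbers $\#\{\nu:\max\nu=l\}$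 for $\partial A^*$ and $\partial L$ depend only on these, so they agree for every $l$, and hence all $a_{\le l}(\partial A^*)=a_{\le l}(\partial L)$. Both shadows are strongly stable (Lemma 12(i)), so (6), applied to them, gives $|\partial^2A^*|=|\partial^2L|$.

**Step 4: climb back, carrying linear presentation.** $A^*$ is $C$-l.p. by Lemma 12(iii). Proposition 11, used backwards along the chain, shows that $A_1$ is $C$-l.p. and $|\partial^2A_1|=|\partial^2A^*|$. By Lemma 6, $A_1$ is $R_\emptyset$-l.p., and $\partial^2_{R_\emptyset}A_1=\partial^2A_1$ by Lemma 5. Lemma 9, for the T1 steps in $R_\emptyset$, shows that $A_0$ is $R_\emptyset$-l.p. and $|\partial_{R_\emptyset}^2A_0|=|\partial^2A_1|$. Lemma 3 with (V3) gives $\dim VT^2=|\partial^2_{R_\emptyset}A_0|$. Altogether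
$$\dim VT^2=|\partial^2L|=|\partial(\partial L)|.$$

**Step 5: recognize the value.** By Lemma 13, $\partial L$ is the lex segment of $\mathcal M_{p+1}$ of size $\psi(n)=F(n)=\dim VT$. So $\dim VT^2=\psi(\dim VT)=F(\dim VT)$.

**Step 6: iterate.** $VT$ is again extremal, so $\dim VT^r=F^{(r)}(n)$ for all $r$. For any $V'$ with $\dim V'=n$, $\dim V'T^r\ge F(\dim V'T^{r-1})\ge\dots\ge F^{(r)}(n)$, because $F=\psi$ is nondecreasing. So the value is the least possible. This proves Theorem 2(a), and with it Theorem 1, as explained in Section 2. $\blacksquare$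

## 11. All radii at once, and the failure of the converse

**Theorem 2(b).** Let $X$ be optimal, $|X|=n$. Part (a), applied to $V=\operatorname{span}\{y^x:x\in X\}$, shows that every $X+B_r$ is optimal and that $X$ minimizes $|X+B_r|$ for all $r$ simultaneously. It also gives $|X+B_r|=F^{(r)}(n)=|\partial^rL|$ with $L=L_p(n)$, $p\ge1$ (Lemma 13 and $F=\psi$).

**Step 1: describe $\partial^rL$.** By Lemma 12(i) iterated, $\nu\in\mathcal M_{p+r}$ lies in $\partial^rL$ iff deleting the last $r$ letters of its sorted word gives an element of $L$. So $\partial^rL$ consists, without repetition, of the standard products $m\kappa$ with $m\in L$, $\deg\kappa=r$, where $\kappa$ involves only variables $t_l$ with $l\ge\max(m)$.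

**Step 2: count by the last variable of $m$.** Let $\alpha_i,\omega_i$ be the numbers of $m\in L$ whose last variable is $x_i$, respectively $w_i$; the only other element is $z^p$. These numbers do not depend on $p\ge1$, as $L_{p+1}(n)=zL_p(n)$. For $m=z^p$, $\kappa$ may use $d$ capped and $d+1$ free variables. For last variable $x_i$, it may use $x_{i+1},\dots,x_d$ (not $x_i$ again) and all $w$'s; for $w_i$, it may use $w_i,\dots,w_d$. Hence
$$\sum_{r\ge0}|X+B_r|\,q^r=\frac{(1+q)^d}{(1-q)^{d+1}}+\sum_{i=1}^d\alpha_i\frac{(1+q)^{d-i}}{(1-q)^d}+\sum_{i=1}^d\frac{\omega_i}{(1-q)^{d-i+1}},\tag{8}$$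
and this depends only on $n$ and $d$.

**Step 3: polynomiality.** In each fraction the numerator has smaller degree than the denominator. The coefficient of $q^r$ in $q^s/(1-q)^e$ is $\binom{r-s+e-1}{e-1}$ for $r\ge s$. As a polynomial in $r$ this vanishes at $r=s-1,\dots,s-e+1$, so for $s\le e-1$ it is also correct, namely $0$, for $0\le r<s$. So $|X+B_r|$ is a polynomial in $r$ for all $r\ge0$. The first term contributes degree $d$, with leading coefficient $2^d/d!$, the others degree at most $d-1$. So the degree is $d$.

The coefficient of $q$ gives the sharp bound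
$$F(n)=2d+1+\sum_i\alpha_i(2d-i)+\sum_i\omega_i(d-i+1),\qquad \min_{|Y|=n}n(Y)=F(n)-n.\qquad\blacksquare$$

Check, $d=2$, $n=4$: $L=\{z^2,zx_1,zx_2,zw_1\}$ has $\alpha_1=\alpha_2=\omega_1=1$, $\omega_2=0$, so $F(4)=5+3+2+2=12$, and the coefficient of $q^2$ in (8) is $13+5+3+3=24$. The $2\times2$ square has $12$ points within distance $1$ and $24=4+8+12$ within distance $2$. For $n=2$ we get $\alpha_1=1$ and the values $2$, $5+3=8$, $13+5=18$ found by hand in Section 2.

**Theorem 2(c).** $\{0\}$ is optimal, so all balls $B_r$ are optimal by Theorem 1. Let $X=\{\pm e_1,\dots,\pm e_d\}$. Then $X\cup N(X)=B_2$ is optimal. But $Y=B_1\setminus\{e_1\}$ has $|Y|=2d=|X|$ and $Y+B_1\subset B_2\setminus\{2e_1\}$, since $e_1$ is the only point of $B_1$ within distance $1$ of $2e_1$. So $|Y+B_1|<|X+B_1|$, and $X$ is not optimal. Hence optimality of $X\cup N(X)$ does not imply optimality of $X$, for any $d\ge1$. $\blacksquare$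

Since this $X$ equals $N(\{0\})$, the example also shows that $N(X)$ by itself, without $X$, need not be optimal when $X$ is.
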